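\title{Prikry's problem on the hyper-weak distributive law is independent of ZFC}

\begin{abstract}
Prikry asked whether one can find in ZFC a complete c.c.c.\ Boolean algebra in which the hyper-weak $(\omega,\omega)$-distributive law holds while the weak $(\omega,\omega)$-distributive law fails everywhere. We show that one cannot, provided that ZFC is consistent. Over any model of CH, a countable support product of a Silver-type forcing yields a model in which every complete c.c.c.\ algebra that adds no Cohen real satisfies the weak law. The conditions of the forcing choose homeomorphisms of the Cantor space, which are composed so that a single coordinate acts on the outcome of all later ones. Conversely, a P-point yields a $\sigma$-centered algebra of the kind that Prikry asked for. Hence the existence of such an algebra is independent of ZFC.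
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Boolean algebras are nontrivial ($0\neq1$). A Boolean algebra is \emph{c.c.c.}\ if every family of pairwise disjoint nonzero elements is countable. For nonzero $b\in\mathbb B$, the relative algebra $\mathbb B\restriction b$ consists of the elements below $b$.

A complete Boolean algebra $\mathbb B$ satisfies the \emph{weak $(\omega,\omega)$-distributive law} if for every family $(b_{nm})_{n,m<\omega}$ in $\mathbb B$
\begin{equation}\label{eq:weak}
\bigwedge_{n<\omega}\bigvee_{m<\omega} b_{nm}=\bigvee_{f:\omega\to[\omega]^{<\omega}}\ \bigwedge_{n<\omega}\ \bigvee_{m\in f(n)} b_{nm},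
\end{equation}
and it satisfies Prikry's \emph{hyper-weak $(\omega,\omega)$-distributive law} if for every such family
\begin{equation}\label{eq:hyper}
\bigwedge_{n<\omega}\bigvee_{m<\omega} b_{nm}=\bigvee_{h\in\omega^\omega}\ \bigwedge_{n<\omega}\ \bigvee_{m\neq h(n)} b_{nm}.
\end{equation}
We speak of the \emph{weak law} and the \emph{hyper-weak law}. In \eqref{eq:weak} each row of the matrix $(b_{nm})$ is cut down to finitely many entries; in \eqref{eq:hyper} each row loses just one entry. The weak law \emph{fails everywhere} in $\mathbb B$ if it fails in $\mathbb B\restriction b$ for every nonzero $b$.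

What the laws measure is best seen by forcing with $\mathbb B$ over the ground model $V$. Call $c\in2^\omega$ a \emph{Cohen real} over $V$ if every dense set $D\subseteq2^{<\omega}$ in $V$ contains an initial segment of $c$; here $D$ is dense if every finite binary string has an extension in $D$. Consider the following properties of a generic extension $V[H]$ of $V$.
\begin{itemize}
\item[(W)] For every $x\in\omega^\omega\cap V[H]$ there is $\varphi\in\omega^\omega\cap V$ with $x(n)\le\varphi(n)$ for all $n$.
\item[(HW)] For every $x\in\omega^\omega\cap V[H]$ there is $h\in\omega^\omega\cap V$ with $x(n)\ne h(n)$ for all $n$.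
\item[(NC)] There is no Cohen real over $V$ in $V[H]$.
\end{itemize}
The weak law says that $\mathbb B$ forces (W), the hyper-weak law says that $\mathbb B$ forces (HW), and (W)$\Rightarrow$(HW)$\Rightarrow$(NC); the short proofs are recalled in Section~\ref{sec:forcing}. We say that $\mathbb B$ \emph{adds no Cohen real} if it forces (NC). So the weak law says that the ground model can trap every new function in finite sets, and the hyper-weak law says only that it can evade every new function.

Two c.c.c.\ algebras come to mind first. The Cohen algebra, the completion of $2^{<\omega}$ under reverse inclusion, forces that (NC) fails, so all three properties fail below every element. In the measure algebra (Borel subsets of $[0,1]$ modulo Lebesgue null sets) all three hold: if $b'\neq0$ lies below the left side of \eqref{eq:weak}, choose finite sets $f(n)$ with $\mu(b'\setminus\bigvee_{m\in f(n)}b_{nm})<2^{-n-2}\mu(b')$; then $b'$ meets $\bigwedge_n\bigvee_{m\in f(n)}b_{nm}$ in positive measure. Neither example separates the three properties, and this is no accident. A forcing poset $\mathbb P$ whose conditions can be coded as reals is called \emph{Suslin} if $\mathbb P$,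 its ordering and its incompatibility relation are $\Sigma^1_1$ in the codes. Write $\mathrm{r.o.}(\mathbb P)$ for the regular open completion of $\mathbb P$. Shelah proved that for every c.c.c.\ Suslin forcing $\mathbb P$, the weak law holds in $\mathrm{r.o.}(\mathbb P)$ if and only if $\mathbb P$ adds no Cohen real.

\medskip
\noindent\textbf{Problem} (Prikry; see \cite{hw})\textbf{.} \emph{Can one find in ZFC a complete c.c.c.\ Boolean algebra in which the hyper-weak law holds, but the weak law fails everywhere?}
\medskip

By Shelah's theorem no such algebra is the completion of a c.c.c.\ Suslin forcing. One therefore expects examples to be built from an object such as an ultrafilter with special properties, and one may guess that they exist under CH but not in every model. This guess is correct. The harder half is the negative one, since it has to deal with all c.c.c.\ algebras of a model at once, however they are presented.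

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{CH}$. There is a forcing $P$ such that the following holds in $N=V[G]$, where $G$ is $P$-generic over $V$: every complete c.c.c.\ Boolean algebra $\mathbb B$ with $\Vdash_{\mathbb B}$ ``there is no Cohen real over $N$'' satisfies the weak $(\omega,\omega)$-distributive law.
\end{theorem}

\begin{theorem}\label{thm:more}
Let $N$ be as in Theorem~\ref{thm:main}. In $N$, let $\mathbb B$ be a complete c.c.c.\ algebra and let $b_0$ be the Boolean value of ``there is a Cohen real over the ground model''.
\begin{itemize}
\item[(a)] The weak law holds in $\mathbb B\restriction\neg b_0$ if $\neg b_0\ne0$, and it fails in $\mathbb B\restriction b$ for every $b$ with $0\neq b\le b_0$.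
\item[(b)] $\mathbb B$ satisfies the weak law if and only if it satisfies the hyper-weak law, if and only if it adds no Cohen real.
\item[(c)] If the weak law fails everywhere in $\mathbb B$, then a Cohen real is added with Boolean value $1$.
\end{itemize}
Moreover, for any cardinal $\kappa\ge\omega_2$ with $\kappa^\omega=\kappa$ in $V$, the forcing $P$ can be chosen to preserve cardinals and to force $2^\omega=\kappa$.
\end{theorem}

A \emph{P-point} is a nonprincipal ultrafilter $\mathcal U$ on $\omega$ such that for any countably many sets $X_j\in\mathcal U$ there is $A\in\mathcal U$ with $A\setminus X_j$ finite for all $j$. By W.~Rudin \cite{rudin}, CH implies that there is a P-point. A Boolean algebra is \emph{$\sigma$-centered} if its nonzero elements are covered by countably many sets with the property that finitely many elements of the same set have nonzero meet. Each such set contains at most one element of a given disjoint family, so $\sigma$-centered algebras are c.c.c.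

\begin{theorem}\label{thm:ppoint}
If there is a P-point (for example, under CH), then there is a complete $\sigma$-centered, hence c.c.c., Boolean algebra in which the hyper-weak law holds and the weak law fails everywhere.
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then ZFC neither proves nor refutes the existence of an algebra as in Prikry's problem.
\end{corollary}

\begin{proof}
If ZFC is consistent, then so is ZFC${}+{}$CH. Under CH such an algebra exists by Theorem~\ref{thm:ppoint}. In the model $N$ of Theorem~\ref{thm:main}, a complete c.c.c.\ algebra with the hyper-weak law adds no Cohen real, so it satisfies the weak law, and the weak law does not fail everywhere.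
\end{proof}

We prove Theorem~\ref{thm:ppoint} first (Section~\ref{sec:ppoint}). It shows what a proof of Theorem~\ref{thm:main} must destroy: by the two theorems together, $N$ has no P-point. In Section~\ref{sec:ideal} we extract, in ZFC, from any counterexample to the conclusion of Theorem~\ref{thm:main} an ideal on a countable set with two combinatorial properties; after that the algebra plays no role. Sections \ref{sec:Q}--\ref{sec:proof} construct a model without such ideals, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{The laws in terms of forcing}\label{sec:forcing}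

We use the following textbook facts about forcing with a complete algebra $\mathbb B$. If $H$ is a generic ultrafilter and $X\subseteq\mathbb B$ is in $V$, then $\bigvee X\in H$ if and only if $X\cap H\neq\emptyset$, and $\bigwedge X\in H$ if and only if $X\subseteq H$. We have $b\le b'$ if and only if $b$ forces that $b'$ belongs to the generic ultrafilter. The Boolean value $[\![\psi]\!]$ is the largest element forcing $\psi$. If $b\Vdash\exists x\,\psi(x)$, then $b\Vdash\psi(\dot x)$ for some name $\dot x$ (the maximum principle). The generic extensions by $\mathbb B\restriction b$ are exactly the extensions $V[H]$ with $b\in H$. A poset $\mathbb P$ maps onto a dense subset of $\mathrm{r.o.}(\mathbb P)$ by a map that preserves order and incompatibility, and the two have the same generic extensions.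

\begin{lemma}\label{lem:forms}
Let $\mathbb B$ be complete and $b\in\mathbb B$ nonzero.
\begin{itemize}
\item[(a)] The weak law holds in $\mathbb B\restriction b$ if and only if $b$ forces \textup{(W)}. The hyper-weak law holds in $\mathbb B\restriction b$ if and only if $b$ forces \textup{(HW)}.
\item[(b)] In every generic extension, \textup{(W)} implies \textup{(HW)} and \textup{(HW)} implies \textup{(NC)}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Replacing $\mathbb B$ by $\mathbb B\restriction b$, let $b=1$. In \eqref{eq:weak} and \eqref{eq:hyper} the right side is always below the left side. Suppose that (W) is forced and that the left side belongs to a generic $H$. Then $x(n)=\min\{m:b_{nm}\in H\}$ is defined for all $n$. If $\varphi\in V$ bounds $x$, then the term of the right side of \eqref{eq:weak} given by $f(n)=\{0,\dots,\varphi(n)\}$ belongs to $H$. So \eqref{eq:weak} holds. If (HW) is forced and $h\in V$ differs from $x$ everywhere, then the term of \eqref{eq:hyper} given by $h$ belongs to $H$, as witnessed by $m=x(n)$ in row $n$.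

Conversely, suppose that (W) is not forced. Then there are $b'\ne0$ and a name $\dot x$ such that $b'$ forces that $\dot x\in\omega^\omega$ is bounded by no ground model function. Put $b_{nm}=b'\wedge[\![\dot x(n)=m]\!]$. The left side of \eqref{eq:weak} is $b'$. If the right side belonged to a generic $H$, then $b'\in H$ and $x(n)\in f(n)$ for all $n$ and some $f\in V$, so $n\mapsto\max f(n)$ would bound $x$. Hence the right side is $0$. If (HW) is not forced, take $b'$ and $\dot x$ such that $b'$ forces that $\dot x$ agrees somewhere with every $h\in V$, and define $b_{nm}$ in the same way. The term of \eqref{eq:hyper} given by $h$ is $b'\wedge[\![\forall n\ \dot x(n)\neq h(n)]\!]=0$.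

(b) If $\varphi$ bounds $x$, then $h=\varphi+1$ differs from $x$ everywhere. Now let $c$ be a Cohen real over $V$. By density $c$ has infinitely many $1$'s; number them from $0$ and let $x(n)$ be the number of $0$'s between the $n$-th and the $(n+1)$-st. Let $h\in\omega^\omega\cap V$. A string $s$ with exactly $n$ ones extends to $s^\frown1^\frown0^{h(n)}{}^\frown1$, and these extensions form a dense set in $V$. If one of them is an initial segment of $c$, then $x(n)=h(n)$. So (HW) fails.
\end{proof}

\section{An example from a P-point}\label{sec:ppoint}

Let $\mathcal U$ be a P-point. ``For $\mathcal U$-many $i$'' means that the set of such $i$ is in $\mathcal U$. Let $\mathbb L$ be the set of trees $T\subseteq\omega^{<\omega}$ with a node $s\in T$, the \emph{stem}, such that every node of $T$ is comparable with $s$ and every $t\in T$ with $t\supseteq s$ has $t^\frown i\in T$ for $\mathcal U$-many $i$. The order is inclusion. Since $\mathcal U$ is nonprincipal, the stem is the first node with more than one successor. Hence, if $T'\le T$, then the stem of $T'$ is a node of $T$ extending the stem of $T$. For $t\in T$ extending the stem, the tree $T_t$ of nodes of $T$ comparable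 with $t$ is a condition below $T$ with stem $t$. The \emph{generic branch} $\ell\in\omega^\omega$ is the union of the stems of the conditions in the generic filter. Let $\mathbb B=\mathrm{r.o.}(\mathbb L)$.

The intersection of finitely many conditions with stem $s$ is a condition with stem $s$. So, for each of the countably many $s$, the elements of $\mathbb B$ lying above some condition with stem $s$ have nonzero finite meets, and $\mathbb B$ is $\sigma$-centered.

The weak law fails everywhere. Indeed, given $\varphi\in\omega^\omega$ and $T$ with stem $s$, there is $i>\varphi(|s|)$ with $s^\frown i\in T$, and $T_{s^\frown i}$ forces $\dot\ell(|s|)>\varphi(|s|)$. So $\mathbb L$ forces that (W) fails, and Lemma~\ref{lem:forms} applies. It remains to prove the hyper-weak law.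

\begin{lemma}[Pure decision]\label{lem:pure}
For every statement $\psi$ of the forcing language and every $s\in\omega^{<\omega}$, some condition with stem $s$ decides $\psi$.
\end{lemma}

\begin{proof}
Call $s$ \emph{neutral} if no condition with stem $s$ decides $\psi$. If $s$ is neutral, then $s^\frown i$ is neutral for $\mathcal U$-many $i$. Otherwise, as $\mathcal U$ is an ultrafilter, there are $X\in\mathcal U$ and conditions $T^i$ with stem $s^\frown i$ $(i\in X)$ that all decide $\psi$ in the same way. Then $T=\bigcup_{i\in X}T^i$ is a condition with stem $s$. Every condition below $T$ has an extension whose stem extends some $s^\frown i$, and this extension is contained in $T^i$. So $T$ decides $\psi$, contrary to the neutrality of $s$.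

If some $s$ were neutral, let $T$ consist of the initial segments of $s$ and of those $t\supseteq s$ such that every $t'$ with $s\subseteq t'\subseteq t$ is neutral. This is a condition with stem $s$. Some $T'\le T$ decides $\psi$, and its stem is neutral, which is absurd.
\end{proof}

Let $\dot x$ be a name for an element of $\omega^\omega$. For $s\in\omega^{<\omega}$ and $n<\omega$ let $v_s(n)=m$ if some condition with stem $s$ forces $\dot x(n)=m$, and $v_s(n)=\omega$ if there is no such $m<\omega$. Conditions with the same stem are compatible, so $m$ is unique. Think of $v_s$ as the guess at $\dot x$ that can be made from the stem $s$. For $\dot x=\dot\ell$, for instance, $v_s(n)=s(n)$ if $n<|s|$ and $v_s(n)=\omega$ otherwise. If $T\Vdash\dot x(n)=m$, the stem $t$ of $T$ has $v_t(n)=m$. So our aim is a function $h$ and, below a given condition, a tree all of whose nodes $t$ have $v_t(n)\neq h(n)$ for all large $n$. For a single $n$ this property passes from a node to most of its successors: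
\begin{equation}\label{eq:pass}
\text{if }m<\omega\text{ and }m\neq v_s(n),\text{ then }v_{s^\frown i}(n)\ne m\text{ for }\mathcal U\text{-many }i.
\end{equation}
Indeed, by Lemma~\ref{lem:pure} some $T$ with stem $s$ decides ``$\dot x(n)=m$'', necessarily negatively. If $s^\frown i\in T$, then $T_{s^\frown i}$ forces $\dot x(n)\neq m$ and is compatible with every condition with stem $s^\frown i$, so $v_{s^\frown i}(n)\neq m$.

The difficulty is that we need \eqref{eq:pass} for infinitely many $n$ at once, and $\mathcal U$ is not closed under countable intersections. This is where the P-point property enters. For each $s$, applied to the countably many sets given by \eqref{eq:pass}, it provides $A_s\in\mathcal U$ such that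
\begin{equation}\label{eq:As}
\{i\in A_s:v_{s^\frown i}(n)=m\}\text{ is finite whenever }m<\omega\text{ and }m\neq v_s(n).
\end{equation}
Each value $h(n)$ now costs only finitely many exceptional $i$, but the union over $n$ of these finite sets might belong to $\mathcal U$. We avoid this by building two candidates for $h$ whose exceptions lie in disjoint sets.

Enumerate $\omega^{<\omega}=\{s_j:j<\omega\}$. We define $0=t_0<t_1<\cdots$ in $\omega$ and $h_0,h_1\in\omega^\omega$. At step $2n+\varepsilon$, where $\varepsilon\in\{0,1\}$, choose $h_\varepsilon(n)<\omega$ outside the finite set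
\[
\{v_{s_j}(n):j\le n\}\cup\{v_{s_j{}^\frown i}(n):j\le n,\ i\le t_{2n+\varepsilon}\}.
\]
By \eqref{eq:As}, for each $j\le n$ only finitely many $i\in A_{s_j}$ have $v_{s_j{}^\frown i}(n)=h_\varepsilon(n)$. Choose $t_{2n+\varepsilon+1}>t_{2n+\varepsilon}$ above all of them. The sets $E_\varepsilon=\bigcup_n(t_{2n+\varepsilon},t_{2n+\varepsilon+1}]$ are disjoint, so $E_\varepsilon\notin\mathcal U$ for some $\varepsilon$. Fix it and let $h=h_\varepsilon$. Then
\begin{equation}\label{eq:h}
v_{s_j}(n)\neq h(n)\quad\text{and}\quad v_{s_j{}^\frown i}(n)\neq h(n)\qquad\text{for all }n\ge j\text{ and }i\in A_{s_j}\setminus E_\varepsilon .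
\end{equation}
For the second inequality, either $i\le t_{2n+\varepsilon}$, and we use the choice of $h_\varepsilon(n)$, or $i>t_{2n+\varepsilon+1}$, and we use the choice of $t_{2n+\varepsilon+1}$. Note that $A_{s_j}\setminus E_\varepsilon\in\mathcal U$.

Let $T^0$ be any condition, with stem $s=s_{n_0}$. Call a node $t$ \emph{good} if $v_t(n)\ne h(n)$ for all $n\ge n_0$. By \eqref{eq:h}, $s$ is good. If $t=s_j$ is good, then $t^\frown i$ is good for $\mathcal U$-many $i$: use \eqref{eq:h} for $n\ge\max(j,n_0)$, and \eqref{eq:pass} with $m=h(n)$ for each of the finitely many $n$ with $n_0\le n<j$. So the initial segments of $s$ together with those $t\in T^0$, $t\supseteq s$, such that all $t'$ with $s\subseteq t'\subseteq t$ are good form a condition $T\le T^0$. It forces $\dot x(n)\neq h(n)$ for all $n\geq n_0$: otherwise some $T'\le T$ forces $\dot x(n)=h(n)$ for some $n\ge n_0$, and the stem $t$ of $T'$ is good but has $v_t(n)=h(n)$. Finally, extend $T$ to decide $\dot x\restriction n_0$ and change $h$ below $n_0$ so that it differs from the decided values. Thus densely many conditions force that some ground model function differs from $\dot x$ everywhere. By the maximum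 principle $\mathbb L$ forces (HW), and Theorem~\ref{thm:ppoint} follows from Lemma~\ref{lem:forms}.

\section{The ideal of a counterexample}\label{sec:ideal}

In this section we work in ZFC, and the universe is the ground model for forcing with $\mathbb B$.

An \emph{interval partition} is a sequence $I=(I_j)_{j<\omega}$ of consecutive nonempty finite intervals covering $\omega$. A \emph{chopped real} is a pair $(h,I)$ with $h\in2^\omega$ and $I$ an interval partition. A point $c\in2^\omega$ \emph{matches} $(h,I)$ \emph{at} $j$ if $c\restriction I_j=h\restriction I_j$. A Cohen real matches every ground model chopped real infinitely often, because any string can be extended so as to agree with $h$ on a later interval. The next lemma is a converse, uniform in the generic filter. It is the only place where we use that $\mathbb B$ is c.c.c.\ and adds no Cohen real.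

\begin{lemma}\label{lem:chop}
Let $\mathbb B$ be a complete c.c.c.\ algebra that adds no Cohen real, and let $\dot c$ be a name for an element of $2^\omega$. There is a chopped real $(h,I)$ such that $\mathbb B$ forces that $\dot c$ matches $(h,I)$ at only finitely many $j$.
\end{lemma}

\begin{proof}
Since $\dot c$ is forced not to be Cohen, below every nonzero element there is a nonzero $b$ such that, for some dense $D\subseteq2^{<\omega}$, $b$ forces that no initial segment of $\dot c$ lies in $D$. A maximal disjoint family of such $b$ is countable and has join $1$. List it, with repetitions if necessary, as $b_i$ $(i<\omega)$, with dense sets $D_i$.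

Suppose that $I_0,\dots,I_{j-1}$ are defined and cover $[0,n)$. We find a nonempty interval $I_j$ starting at $n$ and $u\in2^{I_j}$ such that $s\cup u$ has an initial segment in $D_i$ for all $s\in2^n$ and $i\le j$. To do so, go through the finitely many pairs $(s,i)$, lengthening $u$ at each: the current $s\cup u$ has an extension in $D_i$, which has the form $s\cup u'$ with $u'\supseteq u$, and later lengthening preserves what has been achieved. Put $h\restriction I_j=u$. If $c$ matches $(h,I)$ at $j$, then $c\supseteq(c\restriction n)\cup u$, so $c$ has an initial segment in $D_i$ for all $i\le j$. Hence $b_i$ forces that $\dot c$ does not match $(h,I)$ at any $j\ge i$, and $\bigvee_ib_i=1$.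
\end{proof}

Without the c.c.c.\ the argument gives only a chopped real below each of densely many $b$, and not one that works with Boolean value $1$.

Now suppose that, in addition, the weak law fails. An unbounded function gives a sequence $0=d_0<d_1<\cdots$ whose gaps are often longer than any ground model function predicts. The ground model does not know the $d_i$, but it can prescribe in advance what to write on each possible interval $[n,k)$, and the extension then glues these pieces along the intervals $[d_i,d_{i+1})$. The glued real is not Cohen, and we want to record what this says about the prescription. Let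
\[
\Delta=\{(n,k):n<k<\omega\},\qquad L_\varphi=\{(n,k)\in\Delta:k>\varphi(n)\}\quad(\varphi\in\omega^\omega).
\]
A prescription will be a sequence $z=(z_k)_{k<\omega}$ of points of $2^\omega$, with $z_k\restriction[n,k)$ to be written on $[n,k)$. For a chopped real $(h,I)$ define the \emph{match set}
\[
M(z;h,I)=\{(n,k)\in\Delta:\ \exists j\ \ I_j\subseteq[n,k)\text{ and }z_k\restriction I_j=h\restriction I_j\}.
\]
An \emph{ideal} on $\Delta$ is a nonempty family of subsets of $\Delta$ closed under subsets and finite unions.

\begin{proposition}\label{prop:ideal}
Suppose that there is a complete c.c.c.\ algebra that adds no Cohen real and does not satisfy the weak law. Then there is an ideal $\mathcal J$ on $\Delta$ such that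
\begin{itemize}
\item[(J1)] $L_\varphi\notin\mathcal J$ for every $\varphi\in\omega^\omega$;
\item[(J2)] for every sequence $z=(z_k)_{k<\omega}$ in $2^\omega$ there is a chopped real $(h,I)$ with $M(z;h,I)\in\mathcal J$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathbb B$ be such an algebra. By Lemma~\ref{lem:forms} and the maximum principle, some $b\neq0$ forces that a name $\dot x$ denotes an element of $\omega^\omega$ bounded by no ground model function. Replacing $\mathbb B$ by $\mathbb B\restriction b$, which is still complete and c.c.c.\ and adds no Cohen real, we assume $b=1$. In the extension, $x$ is not even bounded from some point on: if $x(n)\le\psi(n)$ for $n\ge n_0$, then the ground model function $\psi+\max_{m\le n_0}x(m)$ bounds $x$ everywhere. Define in the extension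
\[
d_0=0,\qquad d_{i+1}=d_i+1+\max_{m\le d_i}x(m),
\]
and in the ground model
\[
\mathcal J=\{A\subseteq\Delta:\ \Vdash_{\mathbb B}(\dot d_i,\dot d_{i+1})\in A\text{ for only finitely many }i\}.
\]
This is an ideal.

(J1) We show that in every extension $d_{i+1}>\varphi(d_i)$ for infinitely many $i$; as $\mathbb B$ is nontrivial, this gives $L_\varphi\notin\mathcal J$. Replacing $\varphi(n)$ by $\max_{m\le n}\varphi(m)$, we may assume that $\varphi$ is nondecreasing. Suppose that $d_{i+1}\le\varphi(d_i)$ for all $i\ge i_0$. For $n\ge d_{i_0}$ take $i\geq i_0$ with $d_i\le n<d_{i+1}$. Then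
\[
x(n)<d_{i+2}\le\varphi(d_{i+1})\le\varphi(\varphi(d_i))\le\varphi(\varphi(n)),
\]
so $\varphi\circ\varphi$ bounds $x$ from $d_{i_0}$ on, a contradiction.

(J2) Let $\dot c$ be a name for $c=\bigcup_iz_{d_{i+1}}\restriction[d_i,d_{i+1})$, and take $(h,I)$ from Lemma~\ref{lem:chop}. If $(d_i,d_{i+1})\in M(z;h,I)$, then $c$ matches $(h,I)$ at some $j$ with $I_j\subseteq[d_i,d_{i+1})$. Distinct $i$ give distinct $j$, because the intervals $[d_i,d_{i+1})$ are disjoint. So this happens for only finitely many $i$.
\end{proof}

\begin{remark}
The two properties pull against each other. The ideal of all subsets of $\Delta$ has (J2) but not (J1). The ideal of sets $A$ with all sections $\{k:(n,k)\in A\}$ finite has (J1) but not (J2): if $z$ lists every eventually zero sequence infinitely often, then for every $(h,I)$ infinitely many $z_k$ agree with $h$ on $I_0$, so the section of $M(z;h,I)$ at $n=0$ is infinite.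
\end{remark}

The chopped real in (J2) can be replaced by any one that imitates it often enough. Say that $(h',I')$ \emph{captures} $(h,I)$ if every interval $I'_i$ contains an interval $I_j$ with $h'\restriction I_j=h\restriction I_j$. In that case
\begin{equation}\label{eq:capture}
M(z;h',I')\subseteq M(z;h,I)\qquad\text{for every }z,
\end{equation}
for if $I'_i\subseteq[n,k)$ and $z_k$ agrees with $h'$ on $I'_i$, then $z_k$ agrees with $h$ on $I_j\subseteq[n,k)$.

\section{A Silver-type forcing with homeomorphisms as values}\label{sec:Q}

\subsection*{What the forcing has to do}
We want an extension $N$ of $V$ that has no ideal with (J1) and (J2). It will be obtained from a product of many copies of a forcing $Q$, each adding a sequence $z$. Suppose that $\mathcal J\in N$ is such an ideal. The contradiction has three ingredients.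
\begin{itemize}
\item[(1)] Every chopped real of $N$ is captured by one in $V$, so in (J2) we may take $(h,I)\in V$.
\item[(2)] The trace $\mathcal J\cap V$ depends on only $\omega_1$ coordinates of the product, so some coordinate $\beta$ has no influence on it.
\item[(3)] For every $p\in Q$ and $(h,I)\in V$ there are $p'\le p$ and $B\in V$ with $B\notin\mathcal J$ such that $p'$ forces $B\subseteq M(\dot z;h,I)$.
\end{itemize}
By (1) and (J2) the match set of the sequence added at $\beta$ with some $(h,I)\in V$ lies in $\mathcal J$, while by (2) and (3) no condition can force this.

Ingredient (1) is a fusion property. It holds for Silver-type forcings, whose conditions are partial functions $p$ on $\omega$ with $p(l)$ in a finite set $R_l$ and with infinitely many $l$ left free. The problem is to read $z$ off the generic function $r$ so that (3) holds. If $z_k$ depended on $r(k)$ alone, a condition $p$ could fix $z_k=\bar0$, the constant sequence $0$, for all $k\in\operatorname{dom}p$. For $h$ constantly $1$ the match set would be confined to the pairs $(n,k)$ with $k\notin\operatorname{dom}p$, and we cannot expect these to form a set outside $\mathcal J$. So a coordinate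 $a$ that $p$ leaves free must be able to act on $z_k$ for $k$ far beyond $a$, overriding what $p$ has fixed in between. It must also neutralize the earlier coordinates that the new condition $p'$ itself leaves free. We therefore let the values $r(l)$ be maps of the Cantor space and put $z_k=r(0)r(1)\cdots r(k-1)\,\bar0$, where products are compositions and the rightmost map acts first. Constant maps would be the strongest way to override later coordinates, but they cannot be allowed: a condition with a constant map at coordinate $0$ would fix all $z_k$, $k\geq 1$. We use homeomorphisms that are almost constant, in that they compress everything outside a small set into another small set.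

\subsection*{The forcing $Q$}
For $s\in2^{<\omega}$ let $[s]=\{z\in2^\omega:s\subseteq z\}$. Every nonempty clopen subset of $2^\omega$ is homeomorphic to $2^\omega$: it is a disjoint union of finitely many, say $j$, sets $[s]$, each homeomorphic to $2^\omega$, and $2^\omega$ itself splits into $j$ such sets. For nonempty strings $o,t$ the four sets $2^\omega\setminus[o]$, $[t]$, $[o]$, $2^\omega\setminus[t]$ are nonempty and clopen, so we can fix a homeomorphism $g_{o,t}$ of $2^\omega$ with
\[
g_{o,t}(2^\omega\setminus[o])=[t].
\]
Let $\mathcal C$ consist of the identity and all $g_{o,t}$. It is countable, and infinite because $g_{o,t}\neq g_{o,t'}$ for $t\neq t'$. Write $\mathcal C=\bigcup_l\mathcal C_l$ with $\mathcal C_0\subseteq\mathcal C_1\subseteq\cdots$ finite and $\mathrm{id}\in\mathcal C_0$. Define finite sets $W_l$ and $R_l$ of homeomorphisms recursively by $W_0=\{\mathrm{id}\}$ and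
\[
R_l=\{w^{-1}g\,w':w,w'\in W_l,\ g\in\mathcal C_l\},\qquad W_{l+1}=\{w\rho:w\in W_l,\ \rho\in R_l\}.
\]
Thus $W_l$ is the set of products $\rho_0\rho_1\cdots\rho_{l-1}$ with $\rho_i\in R_i$, and at coordinate $l$ one can undo or repeat any product that earlier coordinates could have formed. If $\mathrm{id}\in W_l$, then $\mathcal C_l\subseteq R_l$, so $\mathrm{id}\in R_l$ and $\mathrm{id}\in W_{l+1}$; by induction these facts hold for all $l$. In particular, every product $\rho_m\cdots\rho_{l-1}$ with $\rho_i\in R_i$ and $m\le l$ lies in $W_l$. For $r\in\prod_lR_l$ let $z^r=(z^r_k)_{k<\omega}$ with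
\[
z^r_k=r(0)\,r(1)\cdots r(k-1)\,\bar0 .
\]

Let $Q$ be the set of partial functions $p$ on $\omega$ with $p(l)\in R_l$ and $\omega\setminus\operatorname{dom}p$ infinite, ordered by reverse inclusion. For $p\in Q$ let $r^*$ be the total function extending $p$ with value $\mathrm{id}$ outside $\operatorname{dom}p$, and let $z^*=z^{r^*}$. We call $z^*$ the \emph{base sequence} of $p$.

\subsection*{One free coordinate and its repair}
The mechanism is visible in the following case.

\begin{example}\label{ex:small}
Let $I_j=\{j\}$ and let $h$ be constantly $1$, so that $(n,k)\in M(z;h,I)$ means that $z_k$ has a $1$ in $[n,k)$. Let $\sigma$ flip all bits. It maps $[1]$ onto $[0]$, so it may serve as $g_{\langle0\rangle,\langle0\rangle}$; suppose that it does and that $\mathcal C_0=\{\mathrm{id},\sigma\}$, so $R_0=W_1=\{\mathrm{id},\sigma\}$. Let $p\in Q$ with $0\notin\operatorname{dom}p$. We wish to leave coordinate $0$ free and still force $(0,k)\in M(z^r;h,I)$ for many $k$.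

Both $\mathrm{id}$ and $\sigma$ map $[01]$ into the set of points with a $1$ in $[0,2)$. So we want to move the points of the base sequence into $[01]$. Suppose that $g=g_{\langle1\rangle,\langle0,1\rangle}$ is given by
\[
g(0^\frown x)=01^\frown x,\qquad g(10^\frown x)=00^\frown x,\qquad g(11^\frown x)=1^\frown x .
\]
Choose $a<v'$ outside $\operatorname{dom}p$ with $a\ge2$ and $g\in\mathcal C_a$. Let $w=r^*(1)\cdots r^*(a-1)\in W_a$. Extend $p$ by giving coordinate $a$ the value $w^{-1}gw\in R_a$ and all other coordinates in $(0,v')$ the values of $r^*$. Let $r$ extend this condition, let $s=r(0)$, and let $a<k\le v'$. With $y=r^*(a+1)\cdots r^*(k-1)\bar0$ we have $z^*_k=wy$ and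
\[
z^r_k=s\,w\,(w^{-1}gw)\,y=s\,g\,z^*_k .
\]
If $z^*_k(0)=0$, then $gz^*_k\in[01]$ and $(0,k)\in M(z^r;h,I)$, whichever value $s$ takes and whatever $p$ has fixed.

Two kinds of $k$ are lost. First, those with $z^*_k(0)=1$: some loss is unavoidable since $g$ is onto, and for $z^*_k=1^\frown\bar0$ and $s=\mathrm{id}$ we get $z^r_k=\bar0$. But for these $k$ the pair $(0,k)$ lies in the match set of the base sequence with any $(h^*,I^*)$ that has $I^*_0=\{0\}$ and $h^*(0)=1$. In general, (J2) applied to $z^*$ hands us an $(h^*,I^*)$ whose match set is small, and we choose the excluded set $[o]$ accordingly. Second, we lose the window $0<k\le a$, in which the repair at $a$ does not yet act. We shall deal with the windows by making two attempts with disjoint windows, as in Section~\ref{sec:ppoint}.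
\end{example}

The next lemma provides the compressing map for a free coordinate $v$, and a bound $\lambda(v)$ beyond which it is available and has done its work.

\begin{lemma}\label{lem:repair}
Let $(h,I)$ and $(h^*,I^*)$ be chopped reals. For every $v<\omega$ there are a number $\lambda(v)>v$, a map $g_v\in\mathcal C_{\lambda(v)}$ and an interval $J_v\subseteq[v,\lambda(v))$ of $I^*$ such that for all $z\in2^\omega$ and $s\in W_{v+1}$:
\[
z\restriction J_v\neq h^*\restriction J_v\ \Longrightarrow\ \exists j\ \ I_j\subseteq[v,\lambda(v))\text{ and }(s\,g_v\,z)\restriction I_j=h\restriction I_j .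
\]
\end{lemma}

\begin{proof}
Let $J_v$ be an interval of $I^*$ with $\min J_v\ge v$, and let $o=h^*\restriction(\max J_v+1)$. We find a nonempty string $t$ and, for each $s\in W_{v+1}$, an index $j(s)$ with $\min I_{j(s)}\ge v$ such that every point of $s[t]$ agrees with $h$ on $I_{j(s)}$. Start with $t=\langle0\rangle$ and go through the finitely many $s$, lengthening $t$ at each. As $s$ is a homeomorphism, $s[t]$ is open and nonempty, so it contains some $[t']$. Take $j(s)$ with $\min I_{j(s)}\ge\max(v,|t'|)$. The set $E$ of points of $[t']$ that agree with $h$ on $I_{j(s)}$ is open and nonempty, so $s^{-1}E$ is a nonempty open subset of $[t]$. It contains $[t'']$ for some $t''\supseteq t$, which becomes the new $t$.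

Let $g_v=g_{o,t}$, and let $\lambda(v)$ be larger than $\max J_v$ and all $\max I_{j(s)}$, and so large that $g_v\in\mathcal C_{\lambda(v)}$. If $z\restriction J_v\ne h^*\restriction J_v$, then $z\notin[o]$, so $g_vz\in[t]$ and $sg_vz$ agrees with $h$ on $I_{j(s)}$.
\end{proof}

\subsection*{The key lemma}
No ideal occurs in the following statement. It says that some $L_\varphi$ is covered by three sets; for an ideal with (J1), if the first is in the ideal, then one of the other two is not.

\begin{lemma}\label{lem:key}
Let $p\in Q$ have base sequence $z^*$, and let $(h,I)$ and $(h^*,I^*)$ be chopped reals. There are $\varphi\in\omega^\omega$, conditions $p_0,p_1\le p$ in $Q$ and sets $B_0,B_1\subseteq\Delta$ such that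
\begin{itemize}
\item[(a)] $L_\varphi\subseteq M(z^*;h^*,I^*)\cup B_0\cup B_1$;
\item[(b)] for $\varepsilon\in\{0,1\}$, $B_\varepsilon\subseteq M(z^r;h,I)$ for every $r\in\prod_lR_l$ with $r\supseteq p_\varepsilon$.
\end{itemize}
Moreover, \textup{(b)} holds also for all such $r$ in any generic extension.
\end{lemma}

\begin{proof}
Take $\lambda(v)$, $g_v$, $J_v$ from Lemma~\ref{lem:repair}. Since $\omega\setminus\operatorname{dom}p$ is infinite, it contains $\delta_0<\delta_1<\cdots$ with $\delta_{m+1}\ge\lambda(\delta_m)$. Let $\varphi(n)=\delta_{m+2}$ for the least $m$ with $\delta_m\ge n$. Let $M^*=M(z^*;h^*,I^*)$ and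
\[
B_\varepsilon=\{(n,k)\in L_\varphi\setminus M^*:\ k\notin(\delta_{2i+\varepsilon},\delta_{2i+\varepsilon+1}]\text{ for all }i\}.
\]
The intervals $(\delta_m,\delta_{m+1}]$ are pairwise disjoint, so no $k$ lies both in one with $m$ even and in one with $m$ odd. This gives (a).

Fix $\varepsilon$ and put $v_i=\delta_{2i+\varepsilon}$, $a_i=\delta_{2i+\varepsilon+1}$. Then $v_i<a_i<v_{i+1}$ lie outside $\operatorname{dom}p$, and $a_i\ge\lambda(v_i)$. The coordinates $v_i$ stay free, and $a_i$ repairs the effect of $v_i$ and of everything before it (Figure~\ref{fig:line}). Let
\[
w_i=r^*(v_i+1)\cdots r^*(a_i-1),\qquad w_i'=r^*(0)\cdots r^*(a_i-1).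
\]
Both lie in $W_{a_i}$, and $g_{v_i}\in\mathcal C_{\lambda(v_i)}\subseteq\mathcal C_{a_i}$, so $w_i^{-1}g_{v_i}w_i'\in R_{a_i}$. Let $p_\varepsilon$ have domain $\omega\setminus\{v_i:i<\omega\}$, take the value $w_i^{-1}g_{v_i}w_i'$ at $a_i$, and agree with $r^*$ elsewhere. Then $p_\varepsilon\in Q$ and $p_\varepsilon\le p$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[line width=4pt,gray!45] (2,0) -- (5.5,0);
\draw[line width=4pt,gray!45] (9,0) -- (10.8,0);
\draw[->] (0,0) -- (11.5,0);
\foreach \x/\t in {1/n,4.5/{\lambda(v_i)},7.3/k} {\draw (\x,0.12) -- (\x,-0.12) node[below] {$\t$};}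
\foreach \x/\t in {2/{v_i},9/{v_{i+1}}} {\draw[fill=white] (\x,0) circle (2.5pt); \node[below] at (\x,-0.12) {$\t$};}
\foreach \x/\t in {5.5/{a_i},10.8/{a_{i+1}}} {\fill (\x,0) circle (2.5pt); \node[below] at (\x,-0.12) {$\t$};}
\draw[|-|] (0,0.5) -- node[above] {$s$} (2.1,0.5);
\draw[|-|] (2.3,0.5) -- node[above] {$w_i$} (5.2,0.5);
\draw[|-|] (5.8,0.5) -- node[above] {$y$} (7.2,0.5);
\end{tikzpicture}
\caption{The condition $p_\varepsilon$ of Lemma~\ref{lem:key}. The coordinates $v_i$ (open dots) are free, the coordinates $a_i$ (solid dots) carry $w_i^{-1}g_{v_i}w_i'$, and all others carry the value of $r^*$. For $a_i<k\le v_{i+1}$ the point $z^r_k$ equals $s\,w_i\,r(a_i)\,y$, where $s$, $w_i$, $y$ come from the marked coordinates, and the match occurs inside $[v_i,\lambda(v_i))$. Values of $k$ in the shaded windows $(v_i,a_i]$ are discarded.}\label{fig:line}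
\end{figure}

Let $r\supseteq p_\varepsilon$ and $a_i<k\le v_{i+1}$. Put $s=r(0)\cdots r(v_i)\in W_{v_i+1}$ and $y=r^*(a_i+1)\cdots r^*(k-1)\,\bar0$. The function $r$ agrees with $r^*$ at all $l\neq a_i$ with $v_i<l<k$, since no such $l$ is of the form $v_{i'}$ or $a_{i'}$. Also $z^*_k=w_i'y$, because $r^*(a_i)=\mathrm{id}$. Therefore
\begin{equation}\label{eq:cancel}
z^r_k=s\,w_i\,\bigl(w_i^{-1}g_{v_i}w_i'\bigr)\,y=s\,g_{v_i}\,z^*_k .
\end{equation}
The right side depends on the free values and on the earlier repairs only through $s$, and Lemma~\ref{lem:repair} handles all $s\in W_{v_i+1}$ simultaneously.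

Now let $(n,k)\in B_\varepsilon$, and let $m$ be least with $\delta_m\ge n$. One of $\delta_m,\delta_{m+1}$ is of the form $v_{i_0}$; then $n\le v_{i_0}$ and $a_{i_0}\le\delta_{m+2}=\varphi(n)<k$. So $k\in(a_i,a_{i+1}]$ for some $i\ge i_0$, and $k\notin(v_{i+1},a_{i+1}]$ by the definition of $B_\varepsilon$. Hence $a_i<k\le v_{i+1}$, and
\[
[v_i,\lambda(v_i))\subseteq[v_i,a_i)\subseteq[n,k).
\]
In particular $J_{v_i}\subseteq[n,k)$, and $(n,k)\notin M^*$ gives $z^*_k\restriction J_{v_i}\neq h^*\restriction J_{v_i}$. By Lemma~\ref{lem:repair} and \eqref{eq:cancel} there is $j$ with $I_j\subseteq[n,k)$ and $z^r_k\restriction I_j=h\restriction I_j$, that is, $(n,k)\in M(z^r;h,I)$. This proves (b).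

Finally, whether $(n,k)\in M(z^r;h,I)$ depends only on the finite sequence $r\restriction k$. If $r\supseteq p_\varepsilon$ lies in a generic extension, then $r\restriction k$ is also the restriction of a ground model function extending $p_\varepsilon$, to which (b) applies.
\end{proof}

\section{The product: chain condition, fusion and capturing}\label{sec:P}

From now on $V\models\mathrm{CH}$ and $\kappa\ge\omega_2$ is a cardinal. In $V$, let $P$ be the countable support product of $\kappa$ copies of $Q$: its elements are the functions $p:\kappa\to Q$ whose support $\operatorname{supp}p=\{\gamma:p(\gamma)\neq\emptyset\}$ is countable, and $q\le p$ means $q(\gamma)\supseteq p(\gamma)$ for all $\gamma$. Let $G$ be $P$-generic over $V$ and $N=V[G]$. Adding one value to a condition gives a condition, so by density $r_\gamma=\bigcup_{p\in G}p(\gamma)$ is a total function in $\prod_lR_l$ for each $\gamma<\kappa$.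

\begin{lemma}\label{lem:cc}
Every antichain of $P$ has size at most $\omega_1$.
\end{lemma}

\begin{proof}
Take $\omega_2$ conditions. Under CH, the $\Delta$-system lemma says that among $\omega_2$ countable sets there are $\omega_2$ whose pairwise intersections all equal one set, the root. Apply it to the supports. As $|Q|\le2^\omega=\omega_1$, there are at most $\omega_1^\omega=\omega_1$ functions from the root to $Q$, so two of the conditions agree on the root. Their coordinatewise union is a common extension.
\end{proof}

For finite $F\subseteq\kappa\times\omega$ let $\Sigma_F=\prod_{(\gamma,l)\in F}R_l$, a finite nonempty set. A condition $p$ is \emph{free at} $F$ if $l\notin\operatorname{dom}p(\gamma)$ for all $(\gamma,l)\in F$. For such $p$ and $\sigma\in\Sigma_F$, let $p\cup\sigma\in P$ be $p$ with the values of $\sigma$ added at the places in $F$. The \emph{generic pattern} on $F$ is the element $(r_\gamma(l))_{(\gamma,l)\in F}$ of $\Sigma_F$.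

The forcing $P$ is not closed under descending sequences, since the union may fill a coordinate completely. A fusion keeps a growing finite set $F_i$ of places free and makes each decision separately for each of the finitely many patterns on $F_i$.

\begin{lemma}[Fusion]\label{lem:fusion}
Let $p\in P$, and let $D$ be a function in $V$ that assigns to every finite sequence of conditions a subset of $P$ dense below $p$. There are in $V$ a condition $p_\omega\le p$, finite sets $F_i\subseteq\kappa\times\omega$, numbers $0=\nu_0<\nu_1<\cdots$, one-to-one enumerations $\Sigma_{F_i}=\{\sigma_k:\nu_i\le k<\nu_{i+1}\}$ and conditions $q_k\in D(q_0,\dots,q_{k-1})$ such that, if $p_\omega\in G$, then for every $i$ we have $q_k\in G$ for the $k\in[\nu_i,\nu_{i+1})$ such that $\sigma_k$ is the generic pattern on $F_i$.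
\end{lemma}

\begin{proof}
Extending $p$, we may assume that its support is nonempty. We build $p=p_0\ge p_1\ge\cdots$ and $\emptyset=F_0\subseteq F_1\subseteq\cdots$ with $p_{\nu_i}$ free at $F_i$. In round $i$, let $\nu_{i+1}=\nu_i+|\Sigma_{F_i}|$ and enumerate $\Sigma_{F_i}$. For $k=\nu_i,\dots,\nu_{i+1}-1$ in turn, given $p_k$ free at $F_i$, choose $q_k\le p_k\cup\sigma_k$ in $D(q_0,\dots,q_{k-1})$ and let $p_{k+1}$ be $q_k$ with the values at the places in $F_i$ removed. Then $p_{k+1}\le p_k$, $p_{k+1}$ is free at $F_i$, and $p_{k+1}\cup\sigma_k=q_k$. At the end of the round choose $\gamma\in\operatorname{supp}p_{\nu_{i+1}}$ and $l\notin\operatorname{dom}p_{\nu_{i+1}}(\gamma)$ with $(\gamma,l)\notin F_i$, and let $F_{i+1}=F_i\cup\{(\gamma,l)\}$. The supports are countable and increasing, so the choices of $\gamma$ can be scheduled so that every element of $\bigcup_k\operatorname{supp}p_k$ is chosen infinitely often.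

Let $p_\omega(\gamma)=\bigcup_kp_k(\gamma)$. All $p_k$ with $k\geq\nu_i$ are free at $F_i$, so $p_\omega$ is free at every $F_i$. For $\gamma$ in the countable set $\bigcup_k\operatorname{supp}p_k$, the domain of $p_\omega(\gamma)$ thus omits the infinitely many $l$ with $(\gamma,l)\in\bigcup_iF_i$. So $p_\omega\in P$. If $p_\omega\in G$ and $\sigma_k$ is the generic pattern on $F_i$, then some element of $G$ extends $p_\omega$ and contains these finitely many values. It lies below $p_\omega\cup\sigma_k\le p_{k+1}\cup\sigma_k=q_k$, so $q_k\in G$.
\end{proof}

To capture a new chopped real, we give each $q_k$ its own stretch of $\omega$, on which the old chopped real copies what $q_k$ decides. One block of the old partition consists of the stretches of one round, so it contains the stretch of a condition in $G$.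

\begin{lemma}[Capturing]\label{lem:capture}
Every chopped real in $N$ is captured by a chopped real in $V$.
\end{lemma}

\begin{proof}
Let $p$ force that $(\dot h,\dot I)$ is a chopped real. For $m<\omega$, the conditions that decide, for some $j$, the interval $\dot I_j$ to be some $J$ with $\min J\ge m$, and that decide $\dot h\restriction J$, are dense below $p$. Apply Lemma~\ref{lem:fusion} so that $q_k$ does this for $m=m_k$, with interval $J_k$, where $m_0=0$ and $m_{k+1}=\max J_k+1$; thus $m_k$ is determined by $q_0,\dots,q_{k-1}$ once a witness $J$ is fixed for each deciding condition and each $m$. The intervals $J_k\subseteq[m_k,m_{k+1})$ are disjoint. Let $h'$ take on $J_k$ the values decided by $q_k$, and $0$ outside $\bigcup_kJ_k$, and let $I'_i=[m_{\nu_i},m_{\nu_{i+1}})$. Then $(h',I')\in V$ is a chopped real. If $p_\omega\in G$ and $i<\omega$, then $q_k\in G$ for some $k\in[\nu_i,\nu_{i+1})$, so $J_k\subseteq I'_i$ is an interval of $I$ on which $h'$ and $h$ agree. Such a $p_\omega$ exists below every $p$ as above, so by density $G$ contains one.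
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

By Proposition~\ref{prop:ideal}, applied in $N$, it suffices to show that in $N$ no ideal on $\Delta$ satisfies (J1) and (J2). Suppose that $\mathcal J\in N$ does, and let $\dot{\mathcal J}$ be a $P$-name for it. By Lemma~\ref{lem:capture} and \eqref{eq:capture}, (J2) improves to:
\begin{itemize}
\item[(J2$'$)] for every sequence $z\in N$ in $2^\omega$ there is a chopped real $(h,I)\in V$ with $M(z;h,I)\in\mathcal J$.
\end{itemize}

\emph{A coordinate that does not affect $\mathcal J\cap V$.} In $V$, for each $A\subseteq\Delta$ fix a maximal antichain $\mathcal E_A$ of conditions deciding ``$\check A\in\dot{\mathcal J}$''. By CH there are $\omega_1$ sets $A$, by Lemma~\ref{lem:cc} each $\mathcal E_A$ has size at most $\omega_1$, and supports are countable. So the union $S$ of the supports of all elements of all $\mathcal E_A$ has size at most $\omega_1$. Since $\kappa\ge\omega_2$, there is $\beta\in\kappa\setminus S$.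

\emph{Two applications of \textup{(J2$'$)}.} Applied to the generic sequence $z^{r_\beta}$, it gives $(h,I)\in V$ with $M(z^{r_\beta};h,I)\in\mathcal J$. What is true in $N$ is forced by a condition in $G$, so there is $q\in G$ with
\[
q\Vdash\text{``}\dot{\mathcal J}\text{ is closed under subsets and }M(z^{\dot r_\beta};\check h,\check I)\in\dot{\mathcal J}\text{''}.
\]
Let $p=q(\beta)\in Q$, with base sequence $z^*\in V$. Applied to $z^*$, (J2$'$) gives $(h^*,I^*)\in V$ with $M(z^*;h^*,I^*)\in\mathcal J$.

\emph{The set $B$.} Apply Lemma~\ref{lem:key} in $V$ to $p$, $(h,I)$ and $(h^*,I^*)$, obtaining $\varphi,p_0,p_1,B_0,B_1\in V$. If both $B_0$ and $B_1$ were in $\mathcal J$, then $L_\varphi\in\mathcal J$ by part (a), contrary to (J1). Fix $\varepsilon$ with $B=B_\varepsilon\notin\mathcal J$. Let $q'\le q$ be $q$ with its $\beta$-th coordinate replaced by $p_\varepsilon$. Then $q'$ forces $\dot r_\beta\supseteq p_\varepsilon$, so by part (b) and the last clause of Lemma~\ref{lem:key} it forces $\check B\subseteq M(z^{\dot r_\beta};\check h,\check I)$. Hence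
\[
q'\Vdash\check B\in\dot{\mathcal J}.
\]
This is not yet a contradiction, since $q'$ need not belong to $G$. Here the choice of $\beta$ and the product structure come in.

\emph{Amalgamation.} Since $B\in V$, the filter $G$ meets $\mathcal E_B$ in a condition $q^-$. As $B\notin\mathcal J$, we have $q^-\Vdash\check B\notin\dot{\mathcal J}$, and $\operatorname{supp}q^-\subseteq S$. Let $e\in G$ extend both $q^-$ and $q$. Let $e'$ agree with $e$ on $S$ and with $q'$ on $\kappa\setminus S$; this is a condition. We have $e'\le q^-$, because $e\le q^-$ and $q^-$ is trivial outside $S$. We have $e'\le q'$, because on $S$, which does not contain $\beta$, the condition $q'$ equals $q$ and $e\le q$. So $e'$ forces both $\check B\in\dot{\mathcal J}$ and $\check B\notin\dot{\mathcal J}$, which is impossible. This proves Theorem~\ref{thm:main}.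

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

Work in $N$, which is now the ground model in (W), (HW) and (NC).

(a) If $\neg b_0\neq0$, then $\mathbb B\restriction\neg b_0$ is complete and c.c.c.\ and adds no Cohen real, so it satisfies the weak law by Theorem~\ref{thm:main}. If $0\neq b\le b_0$, then $b$ forces that (NC) fails, hence that (W) fails, and the weak law fails in $\mathbb B\restriction b$ by Lemma~\ref{lem:forms}.

(b) The weak law implies the hyper-weak law, which implies that no Cohen real is added, by Lemma~\ref{lem:forms}; Theorem~\ref{thm:main} closes the cycle.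

(c) If the weak law fails everywhere, then $\neg b_0=0$ by (a).

For the last statement let $\kappa^\omega=\kappa\ge\omega_2$ in $V$, and let $P$ be the product of $\kappa$ copies of $Q$ from Section~\ref{sec:P}. Cardinals $\ge\omega_2$ are preserved by Lemma~\ref{lem:cc}, since a forcing whose antichains have size less than a regular cardinal $\mu$ preserves all cardinals $\ge\mu$.

Let $p$ force that $\dot x$ is a function from $\omega$ to the ordinals. Apply Lemma~\ref{lem:fusion} so that $q_k$ decides $\dot x\restriction(k+1)$. As $\nu_i\ge i$, each $q_k$ with $k\in[\nu_i,\nu_{i+1})$ decides $\dot x(i)$; let $\tau_i(\sigma_k)$ be the decided value. This defines in $V$ functions $\tau_i$ on the finite sets $\Sigma_{F_i}$ such that, if $p_\omega\in G$, then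
\begin{equation}\label{eq:code}
x(i)=\tau_i\bigl((r_\gamma(l))_{(\gamma,l)\in F_i}\bigr)\qquad\text{for all }i.
\end{equation}
By density, every function $x\in N$ from $\omega$ to the ordinals satisfies \eqref{eq:code} for some sequence $(F_i,\tau_i)_{i<\omega}\in V$. Its range is then contained in $\bigcup_i\operatorname{ran}\tau_i$, a countable set of $V$, so $\omega_1$ is preserved. For $x\in2^\omega$ the functions $\tau_i$ take values in $\{0,1\}$, and $V$ contains at most $\kappa^\omega=\kappa$ sequences $(F_i,\tau_i)_{i<\omega}$ of this kind. Each of them determines, together with $(r_\gamma)_{\gamma<\kappa}$, one $x$. So $2^\omega\le\kappa$ in $N$.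

Conversely, let $\gamma\neq\delta$ and $e\in P$. Since $|R_l|\ge|\mathcal C_l|\to\infty$, there is $l\notin\operatorname{dom}e(\gamma)$ with $|R_l|\ge2$. Extend $e$ so that $l$ is in the domain of its $\delta$-th coordinate, and then give its $\gamma$-th coordinate a different value at $l$. By density $r_\gamma\neq r_\delta$. So $\prod_lR_l$, a countable product of finite sets, has at least $\kappa$ elements in $N$, and $2^\omega=\kappa$. This completes the proof of Theorem~\ref{thm:more}.

\begin{thebibliography}{9}

\bibitem{hw}
\emph{The hyper-weak distributive law and a related game in Boolean algebras},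
\texttt{http://web.cs.du.edu/\textasciitilde ndobrine/apal\_hyperweak.pdf}.

\bibitem{rudin}
W.~Rudin, 1956.

\end{thebibliography}
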